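\title{The loop space of a simply connected finite complex is determined by its Postnikov approximations}

\begin{abstract}
For a connected CW complex $Y$ let $\operatorname{SNT}(Y)$ be the set of homotopy types that have the same $n$-type as $Y$ for every $n$. We prove the conjecture of McGibbon and M\o ller that $\operatorname{SNT}(\Omega X)$ has one element for every simply connected finite CW complex $X$. The proof isolates a property of a simply connected space $B$: the rational homotopy groups of $\Omega B$ are detected by maps from $\Omega B$ to odd spheres and to loop spaces of odd spheres. When $B$ has finitely generated homotopy groups, this property forces the self-equivalences of each Postnikov approximation of $\Omega B$ to lift to $\Omega B$ up to finite index, and this makes $\operatorname{SNT}(\Omega B)$ trivial. Finite complexes have the property, as we show by passing to iterated sphere bundles. The property is also necessary in a stable sense, and the space $K(\mathbb Z,3)\times S^3$ shows that ``finite'' cannot be weakened to ``finite type''.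
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $Y$ be a connected CW complex and $[Y]$ its homotopy type. The $n$-th Postnikov approximation $Y^{(n)}$ is obtained from $Y$ by attaching cells of dimension at least $n+2$ so as to kill the homotopy groups above degree $n$. Two complexes have the \emph{same $n$-type} if their $n$-th Postnikov approximations are homotopy equivalent. Let $\operatorname{SNT}(Y)$ be the set, pointed by $[Y]$, of homotopy types $[Y']$ of CW complexes such that $Y'^{(n)}\simeq Y^{(n)}$ for all $n\ge1$. We write $\operatorname{SNT}(Y)=*$ when $[Y]$ is its only element. The set $\operatorname{SNT}(Y)$ measures the failure of the list of approximations $Y^{(1)},Y^{(2)},\dots$, taken without the maps between them, to determine $Y$.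

In two cases nothing is lost. If $Y$ has finitely many nonzero homotopy groups, then $Y'\simeq Y'^{(n)}\simeq Y^{(n)}\simeq Y$ for large $n$. If $Y$ is simply connected of dimension $d$, the composite $Y\to Y^{(d)}\simeq Y'^{(d)}$ lifts to a map $Y\to Y'$; this map is an isomorphism on $H_i$ for $i\le d$, and $H_i(Y')\cong H_i(Y'^{(i)})\cong H_i(Y^{(i)})\cong H_i(Y)=0$ for $i>d$, so it is an equivalence. In general information is lost: there are spaces with $\operatorname{SNT}(Y)\ne*$ (J.~F.~Adams, 1957), even of finite type (B.~Gray, 1966).

Let $X$ be a simply connected finite complex. Its loop space $\Omega X$ has the homotopy type of a connected CW complex, and the dimension argument fails for it already when $X=S^3$, since $\Omega S^3$ has homology in every even degree. It is known that $\operatorname{SNT}(\Omega X)=*$ when $X$ is in addition an $H_0$-space (its rationalization is an $H$-space), and also when $X$ is in addition rationally elliptic. McGibbon and M\o ller conjectured that no extra hypothesis is needed; see \cite{SNT}. We prove this.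

\begin{theorem}\label{thm:main}
$\operatorname{SNT}(\Omega X)=\{[\Omega X]\}$ for every simply connected finite complex $X$.
\end{theorem}

An element $[Y']$ of $\operatorname{SNT}(Y)$ comes with equivalences $a_n\colon Y'^{(n)}\to Y^{(n)}$, and $Y'\simeq Y$ as soon as the $a_n$ can be chosen compatibly. One may correct $a_n$ by a self-equivalence of $Y^{(n)}$, so the question is how many self-equivalences of $Y^{(n)}$ come from higher stages, and from $Y$ itself. The following pair of loop spaces shows what can happen.

\begin{example}\label{ex:two}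
Let $Y_1=\Omega S^3\times\Omega S^3$ and $Y_2=\mathbb CP^\infty\times\Omega S^3=\Omega(K(\mathbb Z,3)\times S^3)$. Both have second Postnikov approximation $K(\mathbb Z^2,2)$, whose group of homotopy classes of self-equivalences is $GL_2(\mathbb Z)$ acting on $\pi_2=\mathbb Z^2$. For $Y_1$ all of $GL_2(\mathbb Z)$ is realized: it is generated by the matrices of the swap of the factors, of the inversion of one factor, and of the shear $(b,s)\mapsto(b,s\cdot b)$.

For $Y_2$ a shear requires a map $g\colon\mathbb CP^\infty\to\Omega S^3$. Let $x$ and $\iota$ generate the two groups $H^2$ and let $g^*\iota=cx$. The class $\iota^t/t!$ is integral, so $c^tx^t/t!$ is integral, and $t!$ divides $c^t$ for all $t$. Taking $t$ prime shows that every prime divides $c$, so $c=0$. Hence every self-equivalence of $Y_2$ preserves the line $\pi_2(\mathbb CP^\infty)\otimes\mathbb Q$ in $\mathbb Q^2$. The stabilizer of this line has infinite index in $GL_2(\mathbb Z)$, because its cosets correspond to the lines in $\mathbb Q^2$.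
\end{example}

What $Y_2$ lacks is maps \emph{out of} it into $\Omega S^3$, and we show in Example~\ref{ex:sharp} that $\operatorname{SNT}(Y_2)\neq*$. So Theorem~\ref{thm:main} fails for simply connected spaces of finite type, and a proof must use the finite dimension of $X$ although $\Omega X$ itself may be infinite dimensional. The example suggests the property to isolate. For $k\ge1$ put
\[
S(k)=S^k\quad(k\text{ odd}),\qquad S(k)=\Omega S^{k+1}\quad(k\text{ even}).
\]
In both cases $\pi_*(S(k))\otimes\mathbb Q=\mathbb Q$, concentrated in degree $k$.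

\begin{definition}\label{def:P}
Let $B$ be simply connected and $k\ge1$. The statement $\mathcal P_k(B)$ is: there are $b\ge0$ and a map $\Omega B\to S(k)^b$ that is injective on $\pi_k\otimes\mathbb Q$.
\end{definition}

The map need not be a loop map or an $H$-map. The statement is empty when $\pi_k(\Omega B)\otimes\mathbb Q=0$; it holds for $B=S^{2j+1}$ and all $k$ by means of the identity of $\Omega S^{2j+1}$; and $\mathcal P_2(K(\mathbb Z,3))$ is false by Example~\ref{ex:two}. If $\pi_k(\Omega B)\otimes\mathbb Q$ has finite dimension $b_k$, one may take $b=b_k$ and the map bijective on $\pi_k\otimes\mathbb Q$: an injective linear map $\mathbb Q^{b_k}\to\mathbb Q^b$ stays injective after projection to a suitable set of $b_k$ coordinates.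

Theorem~\ref{thm:main} is the sum of the next two theorems, since a simply connected finite complex has finitely generated homotopy groups (Serre). Here $\operatorname{Aut}(Y)$ is the group of homotopy classes of self-equivalences of $Y$.

\begin{theorem}\label{thm:finite}
If $X$ is a simply connected finite complex, then $\mathcal P_k(X)$ holds for all $k\ge1$.
\end{theorem}

\begin{theorem}\label{thm:index}
Let $B$ be simply connected with finitely generated homotopy groups, and suppose that $\mathcal P_k(B)$ holds for all $k$. Then $\operatorname{Aut}(\Omega B)\to\operatorname{Aut}((\Omega B)^{(n)})$ has image of finite index for all $n$, and $\operatorname{SNT}(\Omega B)=\{[\Omega B]\}$.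
\end{theorem}

The last result is not needed for Theorem~\ref{thm:main}. It shows that $\mathcal P_k$ is the right condition once one allows products with loop spaces of spheres.

\begin{theorem}\label{thm:converse}
Let $B$ be simply connected with finitely generated homotopy groups. The following are equivalent:
\begin{itemize}
\item[(i)] $\mathcal P_k(B)$ holds for all $k$;
\item[(ii)] $\operatorname{SNT}(\Omega B\times\Omega W)=*$ for every simply connected finite complex $W$;
\item[(iii)] $\operatorname{SNT}(\Omega B\times\Omega S^{k+1})=*$ for all $k\ge1$.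
\end{itemize}
\end{theorem}

\subsection*{The two ideas}
Theorem~\ref{thm:index} is proved by imitating the shear. Maps $a\colon\Omega S^{k+1}\to\Omega B$ always exist: loop an element of $\pi_{k+1}(B)$. The hypothesis supplies maps $g$ in the opposite direction, and the loop product of $ag$ with the identity is a self-map of $\Omega B$ that changes the $k$-th stage in a prescribed way. That it is an equivalence is read off from the composite $ga$ in the other order, a self-map of a product of copies of $\Omega S^{k+1}$ (Sections \ref{sec:towers} and \ref{sec:lifting}).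

For Theorem~\ref{thm:finite} the difficulty is one of denominators. The space $S(k)$ is rationally $K(\mathbb Q,k)$, and cohomology classes give a map $\Omega X\to K(\mathbb Z,k)^b$ that is injective on $\pi_k\otimes\mathbb Q$. On each finite skeleton of $\Omega X$ a multiple of a class can be compressed into $S(k)$, but the multiple may grow with the skeleton: the computation of Example~\ref{ex:two} shows that on $\mathbb CP^t$ it is divisible by all primes $p\le t$. We therefore never do obstruction theory on $\Omega X$. All compressions take place on finite complexes, namely $X$, sphere bundles over it, and the unitary groups, and are looped afterwards. Even-dimensional cohomology of $X$ is killed by passing to sphere bundles (Section~\ref{sec:even}); once it has vanished in a range, the space is approximated by a finite complex whose loop space is a product of spaces $\Omega S^{2j+1}$ (Section~\ref{sec:odd}).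

\section{Conventions and standard facts}\label{sec:facts}

Spaces are connected, pointed, and of the homotopy type of CW complexes. A \emph{finite complex}, or a complex \emph{of dimension at most $d$}, is a space homotopy equivalent to such a CW complex. The set $[K,Z]$ consists of based homotopy classes. If $Z$ is simply connected or a connected $H$-group these agree with free homotopy classes, and we compare maps only in such targets. Equations between maps hold up to homotopy. We use the following facts.

\begin{itemize}
\item[(F1)] \emph{Postnikov approximations.} The map $q_n\colon Y\to Y^{(n)}$ is an isomorphism on $\pi_i$ for $i\le n$, and $\pi_i(Y^{(n)})=0$ for $i>n$. If $\pi_i(Z)=0$ for $i>n$, then $q_n^*\colon[Y^{(n)},Z]\to[Y,Z]$ is bijective. Hence $H^i(Y^{(n)};A)\cong H^i(Y;A)$ for $i\le n$, and a map $f\colon Y'\to Y$ has a unique \emph{truncation} $f^{(n)}\colon Y'^{(n)}\to Y^{(n)}$ with $f^{(n)}q'_n=q_nf$; truncation respects composition. There are maps $p_n\colon Y^{(n+1)}\to Y^{(n)}$ with $p_nq_{n+1}=q_n$ and fiber $K(\pi_{n+1}(Y),n+1)$, which identify $Y^{(n)}$ with the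 $n$-th approximation of each $Y^{(m)}$, $m\ge n$. If $\dim K\le n$, then $[K,Y]\to[K,Y^{(n)}]$ is bijective.
\item[(F2)] \emph{$H$-groups.} If $G$ is an $H$-group (a loop space, a topological group, or $K(A,n)$), then $[K,G]$ is a group under the pointwise product $u\cdot w$, with the constant map as unit. Precomposition with any map and postcomposition with an $H$-map are homomorphisms. The power map is $[a]=\mathrm{id}^a$. On homotopy groups $(u\cdot w)_*=u_*+w_*$. A class $s\in H^*(G)$ is \emph{primitive} if the multiplication pulls it back to $s\otimes1+1\otimes s$; then $(u\cdot w)^*s=u^*s+w^*s$ and $(w^{-1})^*s=-w^*s$. On $[K,K(A,n)]=H^n(K;A)$ the product is addition. For $B$ simply connected, $(\Omega B)^{(n)}=\Omega(B^{(n+1)})$, and $q_n$, $p_n$ and the fiber inclusion of $p_n$ are loop maps.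
\item[(F3)] \emph{Fiber sequences.} If $F\to E\to B$ is a fiber sequence, a map $K\to E$ whose composite to $B$ is null factors through $F$. The sequence extends to $\Omega E\to\Omega B\to F\to E$; the \emph{connecting map} $\Omega B\to F$ is natural for pullbacks and induces the boundary map on homotopy groups.
\item[(F4)] \emph{Simple spaces.} A space is simple if $\pi_1$ is abelian and acts trivially on all $\pi_i$; connected $H$-spaces, simply connected spaces, and products of these are simple. A simple space has finitely generated homotopy groups if and only if it has finitely generated homology groups. A homology isomorphism of simple spaces is an equivalence. A simply connected space whose total integral homology is finitely generated is a finite complex.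
\item[(F5)] \emph{Rationalization.} A simple space $Y$ has a rationalization $Y\to Y_{\mathbb Q}$, natural up to homotopy, with $\pi_*(Y_{\mathbb Q})=\pi_*(Y)\otimes\mathbb Q$ and $H^*(Y_{\mathbb Q};\mathbb Q)=H^*(Y;\mathbb Q)$. It preserves fiber sequences of simply connected spaces. A map of simple spaces is an isomorphism on $\pi_*\otimes\mathbb Q$ if and only if it is one on rational homology. If $B$ is simply connected with finitely generated homotopy groups, then $\Omega B$ is rationally a product of Eilenberg--MacLane spaces; so the Hurewicz map $\pi_k(\Omega B)\otimes\mathbb Q\to H_k(\Omega B;\mathbb Q)$ is injective and, dually, $H^k(\Omega B;\mathbb Q)\to\operatorname{Hom}(\pi_k(\Omega B),\mathbb Q)$ is onto.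
\item[(F6)] \emph{Serre exact sequence.} Let $F\to E\to B$ be a fibration with $B$ simply connected and $F$ $(n-1)$-connected, $n\ge2$. Rows $1,\dots,n-1$ of the Serre spectral sequence vanish, and one obtains a natural exact sequence
\[
H^n(B)\to H^n(E)\to H^n(F)\xrightarrow{\ t\ }H^{n+1}(B)\to H^{n+1}(E),
\]
where $t$ is the transgression and $H^n(F;\mathbb Q)=\operatorname{Hom}(\pi_n(F),\mathbb Q)$.
\item[(F7)] \emph{Spheres and their loop spaces.} For $k$ odd, $\pi_i(S^k)$ is finite for $i\ne k$. The suspension $\Sigma\Omega S^{k+1}$ is a wedge of spheres (James). The cohomology of $\Omega S^{k+1}$ is free and finitely generated in each degree. With $\Gamma[x]$ the divided power algebra, which is the subring of $\mathbb Q[x]$ spanned by the elements $\gamma_t(x)=x^t/t!$,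
\[
H^*(\Omega S^{k+1};\mathbb Z)=\Gamma[\iota]\ \ (k\text{ even}),\qquad H^*(\Omega S^{k+1};\mathbb Z)=\Lambda[\iota]\otimes\Gamma[y]\ \ (k\text{ odd}),
\]
where $|\iota|=k$ and $|y|=2k$. The class $\iota$ is primitive, as it lies in the lowest positive degree.
\end{itemize}

We let $E\colon S(k)\to\Omega S^{k+1}$ be the identity for $k$ even and the adjoint of the identity of $S^{k+1}$ for $k$ odd. It is an isomorphism on $\pi_k=\mathbb Z$, and $\iota$ also denotes the generator $E^*\iota$ of $H^k(S(k);\mathbb Z)$. For $k$ odd there is a map in the opposite direction,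
\begin{equation}\label{eq:delta}
\delta\colon\Omega S^{k+1}\to S^k,\qquad \delta^*\iota=2\iota .
\end{equation}
It is the connecting map of the unit tangent bundle of $S^{k+1}$, which on $\pi_k$ is multiplication by the Euler number up to sign, followed if necessary by a reflection. Because of $E$ and $\delta$, Definition~\ref{def:P} does not change if $S(k)$ is replaced by $\Omega S^{k+1}$ for all $k$.

\section{Towers of self-equivalences}\label{sec:towers}

Let $B$ be simply connected and $Y=\Omega B$. Put $\Gamma_n=\operatorname{Aut}(Y^{(n)})$, with $\Gamma_0=1$. Truncation gives homomorphisms $\operatorname{Aut}(Y)\to\Gamma_m\to\Gamma_n$ for $m\ge n$. Let $I_n^m$ be the image of $\Gamma_m$ and $I_n^\infty$ the image of $\operatorname{Aut}(Y)$ in $\Gamma_n$, so that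
\begin{equation}\label{eq:chain}
\Gamma_n=I_n^n\supseteq I_n^{n+1}\supseteq I_n^{n+2}\supseteq\dots\supseteq I_n^\infty .
\end{equation}
We first show that compatible equivalences of the stages come from an equivalence of the spaces, and then that compatible choices exist when the chains \eqref{eq:chain} stabilize.

\begin{lemma}\label{lem:realize}
Let $Y'$ be a space and $a_n\colon Y'^{(n)}\to Y^{(n)}$, $n\ge1$, equivalences with $a_{n+1}^{(n)}=a_n$. Then there is an equivalence $F\colon Y'\to Y$ with $F^{(n)}=a_n$ for all $n$.
\end{lemma}

\begin{proof}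
Take the $p_n$ to be fibrations and let $Y_\infty=\lim Y^{(n)}$. For each $i$ the tower $\pi_i(Y^{(n)})$ is eventually constant, so the $\lim^1$ terms in Milnor's sequence vanish and $\pi_i(Y_\infty)\cong\pi_i(Y^{(n)})$ for $n\ge i$. The maps $f_n=a_nq'_n$ are isomorphisms on $\pi_i$ for $i\le n$ and satisfy $p_nf_{n+1}=a_{n+1}^{(n)}q'_n=f_n$ up to homotopy. By the homotopy lifting property we change $f_2,f_3,\dots$ in turn within their homotopy classes so that $p_nf_{n+1}=f_n$ strictly. They define a weak equivalence $f_\infty\colon Y'\to Y_\infty$. In the same way the $q_n$ define a weak equivalence $q_\infty\colon Y\to Y_\infty$. As $Y'$ is a CW complex there is $F$ with $q_\infty F=f_\infty$; it is a weak equivalence, hence an equivalence, and $q_nF=a_nq'_n$ says that $F^{(n)}=a_n$.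
\end{proof}

\begin{proposition}\label{prop:stable}
Suppose that for each $n$ the chain $(I_n^m)_{m\ge n}$ is eventually constant. Then $\operatorname{SNT}(Y)=*$, and the eventual value of $I_n^m$ is $I_n^\infty$.
\end{proposition}

\begin{proof}
Let $[Y']\in\operatorname{SNT}(Y)$ and let $A_n\ne\emptyset$ be the set of homotopy classes of equivalences $Y'^{(n)}\to Y^{(n)}$. The group $\Gamma_n$ acts simply transitively on $A_n$ by composition, and $(\theta a)^{(n)}=\theta^{(n)}a^{(n)}$ for $\theta\in\Gamma_m$, $a\in A_m$. So the image of $A_m$ in $A_n$ is an orbit of $I_n^m$. These images decrease with $m$, and two nested orbits of the same group are equal. Hence they are eventually constant, equal to some $A_n'\neq\emptyset$. For large $m$, $A'_{n+1}$ and $A'_n$ are both images of $A_m$, so $A'_{n+1}\to A'_n$ is onto. Thus every element of $A_n'$ extends to a compatible sequence $(a_i)_{i\ge1}$, and Lemma~\ref{lem:realize} shows that it is the truncation of an equivalence $Y'\to Y$. This proves $\operatorname{SNT}(Y)=*$. For $Y'=Y$ we have $A_n=\Gamma_n$, and the same sentence says that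 the eventual value of $I_n^m$ lies in $I_n^\infty$.
\end{proof}

If $I_n^\infty$ has finite index in $\Gamma_n$, the chain \eqref{eq:chain} has finitely many distinct terms. So the second assertion of Theorem~\ref{thm:index} follows from the first.

\section{Lifting self-equivalences to the loop space}\label{sec:lifting}

Throughout this section $B$ satisfies the hypotheses of Theorem~\ref{thm:index} and $Y=\Omega B$. By (F4) all groups $H^i(Y;\mathbb Z)$ are finitely generated. We prove $[\Gamma_k:I_k^\infty]<\infty$ by induction on $k$. Let $\mathcal K_k$ be the kernel of $\Gamma_k\to\Gamma_{k-1}$. The subgroup $\mathcal K_kI_k^\infty$ is the preimage of $I_{k-1}^\infty$, because $I_k^\infty$ maps onto $I_{k-1}^\infty$. Therefore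
\[
[\Gamma_k:I_k^\infty]=[\Gamma_k:\mathcal K_kI_k^\infty]\cdot[\mathcal K_kI_k^\infty:I_k^\infty]\le[\Gamma_{k-1}:I_{k-1}^\infty]\cdot[\mathcal K_k:\mathcal K_k\cap I_k^\infty],
\]
and it suffices to find in each $\mathcal K_k$ a subgroup of finite index contained in $I_k^\infty$. Fix $k\ge1$.

\subsection{The kernel in terms of cohomology}
Write $\pi_k=\pi_k(Y)$, let $j\colon K(\pi_k,k)\to Y^{(k)}$ be the fiber inclusion of $p=p_{k-1}$, and let
\[
C=H^k(Y^{(k)};\pi_k)\cong H^k(Y;\pi_k),
\]
a finitely generated abelian group. For $c\in C$, viewed as a map $Y^{(k)}\to K(\pi_k,k)$, put $\theta_c=(jc)\cdot\mathrm{id}$. For $N\ge1$ let $\mathcal K_k(N)$ be the set of elements of $\mathcal K_k$ of the form $\theta_c$ with $c\in NC$.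

\begin{lemma}\label{lem:kernel}
Every element of $\mathcal K_k$ is $\theta_c$ for some $c\in C$, and $\mathcal K_k(N)$ is a subgroup of index at most $|C/NC|<\infty$.
\end{lemma}

\begin{proof}
If $\theta\in\mathcal K_k$, then $p\theta=p$, so $p\circ(\theta\cdot\mathrm{id}^{-1})=p\cdot p^{-1}$ is null since $p$ is an $H$-map. By (F3), $\theta\cdot\mathrm{id}^{-1}=jc$ for some $c$, not necessarily unique, and $\theta=\theta_c$. Since $j$ is an $H$-map,
\begin{equation}\label{eq:compose}
\theta_c\theta_{c'}=(jc\theta_{c'})\cdot\theta_{c'}=(jc\theta_{c'})\cdot(jc')\cdot\mathrm{id}=\theta_{\theta_{c'}^*c+c'} .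
\end{equation}
If $\theta_{c'}\in\mathcal K_k$, then $\theta_{c'}^*$ is an automorphism of $C$ and preserves $NC$. So \eqref{eq:compose} shows that $\mathcal K_k(N)$ is closed under composition. It also gives $\theta_b\theta_c=\theta_0=\mathrm{id}$ for $b=-(\theta_c^*)^{-1}c$, so $\mathcal K_k(N)$ is closed under inverses. Finally, if $\theta_c,\theta_{c'}\in\mathcal K_k$ and $c-c'\in NC$, then $\theta_b\theta_{c'}=\theta_c$ for $b=(\theta_{c'}^*)^{-1}(c-c')\in NC$, and $\theta_b=\theta_c\theta_{c'}^{-1}\in\mathcal K_k(N)$. So the class of $c$ in $C/NC$ determines the coset of $\theta_c$.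
\end{proof}

\subsection{Cohomology classes from maps to $S(k)$}
To lift $\theta_c$ we must lift the map $jc$ to a self-map of $Y$, and the plan is to factor it through copies of $S(k)$. The class $c$ is built from arbitrary classes in $H^k(Y;\mathbb Z)$, while $\mathcal P_k(B)$ only provides those that are seen on homotopy groups. Products of lower-dimensional classes are obtained from $\mathcal P_i(B)$, $i<k$, and from the splitting of a suspended product.

\begin{lemma}\label{lem:classes}
For each $x\in H^k(Y;\mathbb Z)$ there are $N\ge1$ and $g\colon Y\to S(k)$ with $g^*\iota=Nx$.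
\end{lemma}

\begin{proof}
For $i\le k$ let $b_i=\dim\pi_i(Y)\otimes\mathbb Q$ and choose $Y\to S(i)^{b_i}$ bijective on $\pi_i\otimes\mathbb Q$. Together these give $\Phi\colon Y\to R=\prod_{i\le k}S(i)^{b_i}$. As $S(i)$ has rational homotopy only in degree $i$, the map $\Phi$ is an isomorphism on $\pi_i\otimes\mathbb Q$ for $i\le k$, and $\pi_{k+1}(R)\otimes\mathbb Q=0$. Both spaces are simple, and $\Phi_{\mathbb Q}$ is bijective on $\pi_i$ for $i\le k$ and onto on $\pi_{k+1}$, so $\Phi^*$ is bijective on $H^k(\ ;\mathbb Q)$. Clearing denominators and then killing a torsion difference, we find $N'\ge1$ and $z\in H^k(R;\mathbb Z)$ with $\Phi^*z=N'x$.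

The suspension of each factor of $R$ is a wedge of spheres by (F7). If $\Sigma A$ and $\Sigma A'$ are wedges of spheres, so is $\Sigma(A\times A')\simeq\Sigma A\vee\Sigma A'\vee\Sigma(A\wedge A')$, since $(\Sigma A)\wedge A'$ is a wedge of iterated suspensions of $A'$. So $\Sigma R$ is a wedge of spheres. The suspended class $\Sigma z\in H^{k+1}(\Sigma R;\mathbb Z)$ is then the pullback of the generator under a map $\Sigma R\to S^{k+1}$: take the appropriate degree on each $(k+1)$-sphere and the constant map on the others. This map factors as $\Sigma R\to\Sigma\Omega S^{k+1}\to S^{k+1}$ through the suspension of its adjoint $\zeta\colon R\to\Omega S^{k+1}$, and the evaluation pulls the generator back to $\Sigma\iota$; so $\zeta^*\iota=z$. Take $g=\zeta\Phi$, $N=N'$ for $k$ even and $g=\delta\zeta\Phi$, $N=2N'$ for $k$ odd, with $\delta$ from \eqref{eq:delta}.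
\end{proof}

\subsection{Self-maps of products of $\Omega S^{k+1}$}
The lift of $\theta_c$ has to be an isomorphism on all homotopy groups of $Y$, about which we know nothing above degree $k$. The check will be transferred to a space whose self-maps are controlled by the bottom degree. For one factor and $k$ even the reason is short: a self-map $\psi$ of $\Omega S^{k+1}$ with $\psi^*\iota=\pm\iota$ sends $\gamma_t(\iota)$ to $\pm\gamma_t(\iota)$ and is therefore an equivalence.

\begin{lemma}\label{lem:selfmaps}
Let $L=(\Omega S^{k+1})^h$ with the componentwise loop product, and let $\nu\colon L\to L$ be a map whose components factor through $E\colon S(k)\to\Omega S^{k+1}$. If $\psi=\nu\cdot\mathrm{id}$ is bijective on $\pi_k(L)$, then $\psi$ is an equivalence.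
\end{lemma}

\begin{proof}
Let $\iota_1,\dots,\iota_h\in H^k(L;\mathbb Z)=\operatorname{Hom}(\pi_k(L),\mathbb Z)$ be the pullbacks of $\iota$. Then $\psi^*\iota_i=\sum_lu_{il}\iota_l$ with $u\in GL_h(\mathbb Z)$. We show that $\psi^*$ is bijective on $H^*(L;\mathbb Z)$. As the homology of $L$ is free and finitely generated in each degree, $\psi$ is then a homology isomorphism, and (F4) applies.

\emph{$k$ even.} Here $H^*(L;\mathbb Z)\subset\mathbb Q[\iota_1,\dots,\iota_h]$ is spanned by the products of the $\gamma_t(\iota_i)$, and $\psi^*$ is the restriction of the linear substitution given by $u$. For any integral matrix $w$ the multinomial theorem gives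
\[
\gamma_t\Bigl(\sum_lw_{il}\iota_l\Bigr)=\sum_{t_1+\dots+t_h=t}\ \prod_lw_{il}^{t_l}\,\gamma_{t_l}(\iota_l),
\]
so the substitution given by $w$ preserves $H^*(L;\mathbb Z)$. For $w=u^{-1}$ it is inverse to $\psi^*$.

\emph{$k$ odd.} Now $H^*(L;\mathbb Z)=\Lambda[\iota_1,\dots,\iota_h]\otimes\Gamma[y_1,\dots,y_h]$. By the K\"unneth theorem the multiplication of $\Omega S^{k+1}$ pulls $y$ back to $y\otimes1+1\otimes y+\varepsilon\,\iota\otimes\iota$ for some $\varepsilon\in\mathbb Z$. We have $\nu^*y_i=0$, because the $i$-th component of $\nu$ factors through $S^k$ and $H^{2k}(S^k)=0$. Also $\nu^*\iota_i=\psi^*\iota_i-\iota_i$, as $\iota$ is primitive. Hence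
\[
\psi^*y_i=y_i+d_i,\qquad d_i=\varepsilon\Bigl(\sum_lu_{il}\iota_l-\iota_i\Bigr)\iota_i,
\]
and $d_i^2=0$ since $\iota_i^2=0$. The ring is torsion free, so $\psi^*\gamma_t(y_i)=(y_i+d_i)^t/t!=\gamma_t(y_i)+\gamma_{t-1}(y_i)d_i$. The image of $\psi^*$ is a subring. It contains all $\iota_l$ as $u$ is invertible, hence all $d_i$, hence by induction on $t$ all $\gamma_t(y_i)$. So $\psi^*$ is onto, and a surjective endomorphism of a finitely generated abelian group is bijective.
\end{proof}

The factorization through $E$ is no condition for $k$ even, and it is needed for $k$ odd. If $v\colon\Omega S^2\to S^1$ represents $\iota$, then $\psi=Ev$ is bijective on $\pi_1$ and zero on $\pi_2(\Omega S^2)=\mathbb Z$, and $\psi=\nu\cdot\mathrm{id}$ for $\nu=\psi\cdot\mathrm{id}^{-1}$. This is why $S(k)$ is the sphere for odd $k$.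

\subsection{The lift}

\begin{proposition}\label{prop:lift}
There is $N\ge1$ with $\mathcal K_k(N)\subset I_k^\infty$.
\end{proposition}

\begin{proof}
For $x\in H^k(K;\mathbb Z)$ and $\alpha\in\pi_k$ let $x\otimes\alpha\in H^k(K;\pi_k)$ be the image of $x$ under the coefficient map $1\mapsto\alpha$. It is bilinear and natural in $K$.

\emph{Choice of $N$.} Write $\pi_k=\bigoplus_i\mathbb Z\beta_i\oplus T$ with $T$ finite, and let $x_1,\dots,x_h\in H^k(Y;\mathbb Z)$ be a basis modulo torsion. Let $N_1\ge1$ annihilate $T$ and the torsion of $H^k(Y;\mathbb Z)$. By Lemma~\ref{lem:classes} there are $N_0\ge1$ and maps $g_l\colon Y\to S(k)$ with $g_l^*\iota=N_0x_l$; a common $N_0$ is reached by composing with power maps of $\Omega S^{k+1}$ or with self-maps of $S^k$ of positive degree. Put $N=N_0N_1$, and let $\theta_c\in\mathcal K_k$ with $c=Nc'$. Write $q_k^*c'=\sum_iz_i\otimes\beta_i+\tau$ with $z_i\in H^k(Y;\mathbb Z)$, $\tau\in H^k(Y;T)$, and $z_i\equiv\sum_ln_{il}x_l$ modulo torsion. Multiplication by $N_1$ removes $\tau$ and the torsion, so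
\[
q_k^*c=\sum_l(N_0x_l)\otimes\alpha_l,\qquad\alpha_l=N_1\sum_in_{il}\beta_i\in\pi_k .
\]

\emph{The map $f$.} Let $L=(\Omega S^{k+1})^h$ and $g=(Eg_1,\dots,Eg_h)\colon Y\to L$. Let $\alpha_l^\sharp\colon S^{k+1}\to B$ be adjoint to $\alpha_l$, and define $a\colon L\to Y$ by $a(s_1,\dots,s_h)=\Omega\alpha_1^\sharp(s_1)\cdots\Omega\alpha_h^\sharp(s_h)$. Put $f=(ag)\cdot\mathrm{id}\colon Y\to Y$. Since $\Omega S^{k+1}$ is $(k-1)$-connected, every map from it to $Y^{(k-1)}$ is null by (F1). So $q_k\circ\Omega\alpha_l^\sharp=j\kappa_l$ with $\kappa_l\in H^k(\Omega S^{k+1};\pi_k)=\operatorname{Hom}(\pi_k(\Omega S^{k+1}),\pi_k)$. The map $\Omega\alpha_l^\sharp$ sends the generator of $\pi_k(\Omega S^{k+1})$ to $\alpha_l$, so $\kappa_l=\iota\otimes\alpha_l$. As $q_k$ and $j$ are $H$-maps,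
\[
q_kag=\prod_lj\kappa_lEg_l=j\circ\Bigl(\sum_l(N_0x_l)\otimes\alpha_l\Bigr)=jcq_k,\qquad q_kf=(jcq_k)\cdot q_k=\theta_cq_k .
\]
Thus $f^{(k)}=\theta_c$, and it remains to show that $f$ is an equivalence.

\emph{Exchanging $a$ and $g$.} Let $\psi=(ga)\cdot\mathrm{id}\colon L\to L$. In each degree $i$ we have $f_*=1+a_*g_*$ on $\pi_i(Y)$ and $\psi_*=1+g_*a_*$ on $\pi_i(L)$. For homomorphisms $a_*,g_*$ of abelian groups in opposite directions, $1+a_*g_*$ is bijective if and only if $1+g_*a_*$ is. Indeed, if $\rho=(1+g_*a_*)^{-1}$ exists, then
\[
(1+a_*g_*)(1-a_*\rho g_*)=1+a_*g_*-a_*(1+g_*a_*)\rho g_*=1,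
\]
the product in the other order is $1+a_*g_*-a_*\rho(1+g_*a_*)g_*=1$, and the roles of $a_*$ and $g_*$ are symmetric. In degree $k$ the map $f_*=(\theta_c)_*$ is bijective, hence so is $\psi_*$. The components $Eg_la$ of $ga$ factor through $E$, so $\psi$ is an equivalence by Lemma~\ref{lem:selfmaps}. Then $\psi_*$, and with it $f_*$, is bijective in every degree, and $f\in\operatorname{Aut}(Y)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:index}]
By Lemma~\ref{lem:kernel} and Proposition~\ref{prop:lift}, $\mathcal K_k\cap I_k^\infty$ has finite index in $\mathcal K_k$ for every $k$. The inequality at the start of this section gives $[\Gamma_n:I_n^\infty]<\infty$ for all $n$ by induction from $\Gamma_0=1$. The chains \eqref{eq:chain} therefore stabilize, and Proposition~\ref{prop:stable} gives $\operatorname{SNT}(\Omega B)=*$.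
\end{proof}

\section{Compressing cohomology classes; sphere bundles}\label{sec:compress}

We turn to Theorem~\ref{thm:finite}. The basic tool says that if $W$ is rationally $K(\mathbb Z,n)$, then on complexes of bounded dimension a fixed multiple of every cohomology class lifts to $W$. The lift is natural in the complex. We need this later, in order to conclude that a bundle becomes trivial wherever its defining class pulls back to zero.

\begin{lemma}\label{lem:nilpotent}
Let $n,i\ge1$, let $A$ be a finite abelian group and $\kappa\in H^i(K(\mathbb Z,n);A)$. Then $[\mu]^*\kappa=0$ for some $\mu\ge1$.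
\end{lemma}

\begin{proof}
Let $a=|A|$ and let $p$ be a prime dividing $a$. The mapping telescope of $[a],[a],\dots$ on $K(\mathbb Z,n)$ is $K(\mathbb Z[1/a],n)$, and we claim that its reduced $\mathbb F_p$-homology vanishes. For $n=1$ the only reduced integral homology group is $H_1=\mathbb Z[1/a]$, on which $p$ is invertible. For $n\ge2$ use induction: if a simply connected space has $\mathbb F_p$-acyclic loop space, the Serre spectral sequence of the path fibration has one row, so the space is $\mathbb F_p$-acyclic. Homology of a telescope is the colimit, so the colimit of the finite group $H_i(K(\mathbb Z,n);\mathbb F_p)$ under $[a]_*$ is zero. Thus $[a]_*$ is nilpotent on it, and dually $[a]^*$ is nilpotent on $H^i(K(\mathbb Z,n);\mathbb F_p)$. For $0\to A'\to A''\to A'''\to0$ exact, the sequence $H^i(\ ;A')\to H^i(\ ;A'')\to H^i(\ ;A''')$ is exact, so nilpotence for $A'$ and $A'''$ implies it for $A''$. Induction along a composition series of $A$ shows that $[a]^*$ is nilpotent on $H^i(K(\mathbb Z,n);A)$; take $\mu$ a power of $a$.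
\end{proof}

\begin{lemma}\label{lem:compress}
Let $n\ge2$, let $W$ be simply connected with finitely generated homotopy groups, and let $w\colon W\to K(\mathbb Z,n)$ be an isomorphism on $\pi_*\otimes\mathbb Q$. For each $d\ge n$ there are $\lambda\ge1$ and $r\colon K(\mathbb Z,n)\to W^{(d)}$ with $w^{(d)}r=[\lambda]$. Consequently, for complexes $K$ of dimension at most $d$ there is a natural map $H^n(K;\mathbb Z)\to[K,W]$, $e\mapsto\hat e$, with $w\hat e=\lambda e$ and $\hat0$ null.
\end{lemma}

\begin{proof}
The fiber of $w^{(d)}\colon W^{(d)}\to K(\mathbb Z,n)$ is connected, since $n\ge2$, and its homotopy groups are finite, with finitely many nonzero. As $W^{(d)}$ is simply connected, the Moore--Postnikov tower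
\[
W^{(d)}=W_t\to W_{t-1}\to\dots\to W_0=K(\mathbb Z,n)
\]
consists of principal fibrations: $W_i$ is the fiber of a class $\kappa_i$ of positive degree on $W_{i-1}$ with coefficients in a finite abelian group. Suppose $r_{i-1}\colon K(\mathbb Z,n)\to W_{i-1}$ covers $[\lambda_{i-1}]$, starting from $r_0=\mathrm{id}$. By Lemma~\ref{lem:nilpotent}, $[\mu]^*r_{i-1}^*\kappa_i=0$ for some $\mu\ge1$, so $r_{i-1}[\mu]$ lifts to a map $r_i$ into $W_i$, and $r_i$ covers $[\lambda_{i-1}\mu]$. Put $r=r_t$. For $\dim K\le d$ let $\hat e$ correspond to $re$ under the natural bijection $[K,W]\cong[K,W^{(d)}]$ of (F1). Then $w\hat e=w^{(d)}re=\lambda e$.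
\end{proof}

For classes of odd degree the target $W$ is a sphere. An even sphere is not rationally an Eilenberg--MacLane space, and for classes of even degree we use a space over $BU(m)$ instead, so that the class is realized as the top Chern class of a bundle.

\begin{corollary}\label{cor:SV}
\begin{itemize}
\item[(S)] If $X$ is a finite complex, $l\ge1$ and $z\in H^{2l+1}(X;\mathbb Z)$, then some multiple $\mu z$, $\mu\ge1$, is the pullback of a generator under a map $X\to S^{2l+1}$.
\item[(V)] Let $m\ge1$ and $d\ge2m$. There are $\lambda\ge1$ and an assignment of a complex vector bundle $\eta_e$ of rank $m$ to each complex $K$ of dimension at most $d$ and each $e\in H^{2m}(K;\mathbb Z)$, natural in $K$ up to isomorphism, with $c_m(\eta_e)=\lambda e$ and $\eta_0$ trivial. For $m=1$ one may take $\lambda=1$.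
\end{itemize}
\end{corollary}

\begin{proof}
(S) Apply Lemma~\ref{lem:compress} with $W=S^{2l+1}$ and $d\ge\max(\dim X,2l+1)$.

(V) For $m=1$ use $BU(1)=K(\mathbb Z,2)$. Let $m\ge2$. Since $H^*(BU(m);\mathbb Q)=\mathbb Q[c_1,\dots,c_m]$, the map $(c_1,\dots,c_m)\colon BU(m)\to\prod_{i\le m}K(\mathbb Z,2i)$ is a rational cohomology isomorphism, hence an isomorphism on $\pi_*\otimes\mathbb Q$. Let $W$ be the fiber of $(c_1,\dots,c_{m-1})$ and $w=c_m|_W$. The long exact sequence shows that $w$ is an isomorphism on $\pi_*\otimes\mathbb Q$, and that $W$ is simply connected, because $c_1$ is an isomorphism on $\pi_2(BU(m))=\mathbb Z$. Let $\eta_e$ be classified by $K\xrightarrow{\hat e}W\to BU(m)$.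
\end{proof}

\subsection*{Sphere bundles}
Let $\eta$ be a complex bundle of rank $m$ over a simply connected space $X$, and $S(\eta)\to X$ its unit sphere bundle, with fiber $S^{2m-1}$. It is pulled back from $EU(m)\times_{U(m)}S^{2m-1}\to BU(m)$. There is an equivalence $\Omega BU(m)\simeq U(m)$, given by transport along loops, under which the connecting map of this universal bundle is the orbit map $\omega\colon U(m)\to U(m)/U(m-1)=S^{2m-1}$. This equivalence is an $H$-map for one of the two orders of multiplying loops, and we use that order. By naturality: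
\begin{itemize}
\item[(B1)] The connecting map of $S(\eta)\to X$ is $v=\omega\partial$, where $\partial\colon\Omega X\to\Omega BU(m)\simeq U(m)$ is the looped classifying map, an $H$-map. The sequence $\Omega S(\eta)\xrightarrow{i}\Omega X\xrightarrow{v}S^{2m-1}$ is a fiber sequence.
\item[(B2)] The Euler class is $c_m(\eta)$, so the fundamental class of the fiber transgresses to $\pm c_m(\eta)$. The map $v_*\colon\pi_{2m}(X)=\pi_{2m-1}(\Omega X)\to\pi_{2m-1}(S^{2m-1})=\mathbb Z$ is, up to sign, evaluation of $c_m(\eta)$: pulling back along $S^{2m}\to X$ reduces this to $X=S^{2m}$, where the transgression is dual to the boundary map by the Hurewicz theorem.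
\item[(B3)] If $m\ge2$, or if $m=1$ and $c_1(\eta)\colon\pi_2(X)\to\mathbb Z$ is onto, then $S(\eta)$ is simply connected by the long exact sequence. If moreover $X$ is a finite complex, so is $S(\eta)$, by the Gysin sequence and (F4).
\end{itemize}

\section{Complexes without even cohomology in a range}\label{sec:odd}

If $X$ had a map to a product of odd spheres that is injective on $\pi_{k+1}\otimes\mathbb Q$, looping it would prove $\mathcal P_k(X)$. Such a map need not exist even when all cells of $X$ have odd dimension: we shall see that $\pi_5(S^3\vee S^3)\otimes\mathbb Q\ne0$, while every map $S^3\vee S^3\to S^5$ is null and $\pi_5(S^{2j+1})$ is finite for $j\neq2$. But only the loop space of the target has to be a product, and this leaves room for twisted targets.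

\begin{definition}\label{def:split}
A \emph{split complex} is a simply connected finite complex $M$ with maps $a_i\colon S^{2k_i+1}\to M$, $k_i\ge1$, $i=1,\dots,r$, $r\ge0$, called its \emph{spheres}, such that the product $\prod_i\Omega S^{2k_i+1}\to\Omega M$, $(s_1,\dots,s_r)\mapsto\Omega a_1(s_1)\cdots\Omega a_r(s_r)$, is an equivalence.
\end{definition}

Then $\pi_*(M)\otimes\mathbb Q$ has dimension $r$, with a basis in the odd degrees $2k_i+1$. The point is a split complex, and so is $M\times S^{2l+1}$ for $M$ split and $l\ge1$.

\begin{lemma}\label{lem:split}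
Let $M$ be a split complex and $\eta$ a complex bundle of rank $m\ge2$ over $M$ with all $a_i^*\eta$ trivial. Then $\Omega S(\eta)\to\Omega M$ has a homotopy section, and $S(\eta)$ is a split complex whose spheres are lifts $\tilde a_i$ of the $a_i$ and the fiber inclusion of $S^{2m-1}$. The hypothesis holds for the bundles $\eta_e$ of Corollary~\ref{cor:SV}(V), $m\ge2$, when $d\ge\dim M$ and $d\ge2k_i+1$ for all $i$.
\end{lemma}

\begin{proof}
A trivial sphere bundle has a section, so each $a_i$ lifts to $\tilde a_i\colon S^{2k_i+1}\to S(\eta)$. As $\Omega S(\eta)\to\Omega M$ is an $H$-map, the product $\tilde a$ of the $\Omega\tilde a_i$ covers the equivalence $a\colon\prod\Omega S^{2k_i+1}\to\Omega M$, and $\tilde aa^{-1}$ is a section. The long exact sequence of $\Omega S^{2m-1}\to\Omega S(\eta)\to\Omega M$ thus breaks into split short exact sequences. The product of $\tilde a$ with $\Omega S^{2m-1}\to\Omega S(\eta)$ induces the sum of the splitting and the inclusion on homotopy groups, so it is an equivalence. By (B3), $S(\eta)$ is a simply connected finite complex. Finally $a_i^*\eta_e=\eta_{a_i^*e}=\eta_0$,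 because $H^{2m}(S^{2k_i+1};\mathbb Z)=0$.
\end{proof}

A split complex has no rational homotopy in even degrees. A space approximated by one must share this, and here the hypothesis on even cohomology enters.

\begin{lemma}\label{lem:parity}
Let $l\ge1$ and let $X$ be a simply connected finite complex with $H^{2i}(X;\mathbb Q)=0$ for $1\le i\le l$. Then $\pi_{2l}(X)\otimes\mathbb Q=0$.
\end{lemma}

\begin{proof}
By (F5), $\pi_{2l}(X)\otimes\mathbb Q=\pi_{2l-1}(\Omega X)\otimes\mathbb Q$ embeds in $H_{2l-1}(\Omega X;\mathbb Q)$. We show by induction that $H_q(\Omega X;\mathbb Q)=0$ for odd $q\le2l-1$. In the rational Serre spectral sequence of the path fibration, $E^2_{s,t}=H_s(X)\otimes H_t(\Omega X)$ converges to the homology of a point. So $E^2_{0,q}$ is killed by the differentials from $E^s_{s,q-s+1}$, $2\le s\le q+1\le2l$. If $s$ is even, $H_s(X)=0$. If $s$ is odd, then $q-s+1$ is odd and less than $q$, and $H_{q-s+1}(\Omega X)=0$ by induction. All sources vanish, so $E^2_{0,q}=H_q(\Omega X)=0$.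
\end{proof}

\begin{example}\label{ex:wedge}
Let $X=S^3\vee S^3$. The inclusion $\varphi\colon X\to M=S^3\times S^3$ attaches a $6$-cell, so it is an isomorphism on $\pi_j$ for $j\le4$. As $\pi_j(M)\otimes\mathbb Q=0$ for $j\ge4$, the fiber $F$ of $\varphi_{\mathbb Q}$ is $4$-connected with $\pi_5(F)=\pi_5(X)\otimes\mathbb Q$. Since $H^5(X)=H^6(X)=0$, the transgression in (F6) is an isomorphism $\operatorname{Hom}(\pi_5(X),\mathbb Q)\cong H^6(M;\mathbb Q)=\mathbb Q$. Let $e$ generate $H^6(M;\mathbb Z)$ and let $M'=S(\eta_e)$, an $S^5$-bundle with Euler class $\lambda e$. The bundle $\varphi^*\eta_e=\eta_0$ is trivial, so $\varphi$ lifts to $\varphi'\colon X\to M'$. The induced map $F\to S^5_{\mathbb Q}$ of fibers over $M_{\mathbb Q}$ commutes with the transgressions, which are both isomorphisms onto $H^6(M;\mathbb Q)$; so $\varphi'$ is an isomorphism on $\pi_5\otimes\mathbb Q$. By Lemma~\ref{lem:split}, $\Omega M'\simeq\Omega S^3\times\Omega S^3\times\Omega S^5$, and the composite $\Omega X\to\Omega M'\to\Omega S^5$ proves $\mathcal P_4(X)$.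
\end{example}

In general a new rational homotopy class in degree $2l+1$ either transgresses nontrivially, as in the example, or is seen by the cohomology of $X$, as are the two classes in $\pi_3(S^3\vee S^3)$. The first kind is captured by a sphere bundle, the second by a factor $S^{2l+1}$.

\begin{proposition}\label{prop:approx}
Let $l\ge0$ and let $X$ be a simply connected finite complex with $H^{2i}(X;\mathbb Q)=0$ for $1\le i\le l$. There are a split complex $M$ with all spheres of dimension at most $2l+1$ and a map $\varphi\colon X\to M$ that is an isomorphism on $\pi_j\otimes\mathbb Q$ for $j\le2l+1$.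
\end{proposition}

\begin{proof}
We use induction on $l$. For $l=0$ let $M$ be a point. Let $l\ge1$, and let $\varphi\colon X\to M$ be given by the case $l-1$. Then $\varphi$ is an isomorphism on $\pi_j\otimes\mathbb Q$ for $j\le2l-1$, and $\pi_j(M)\otimes\mathbb Q=0$ for $j\ge2l$. By Lemma~\ref{lem:parity}, $\pi_{2l}(X)\otimes\mathbb Q=0$. So the fiber $F$ of $\varphi_{\mathbb Q}$ is $2l$-connected and $\pi_{2l+1}(F)=\pi_{2l+1}(X)\otimes\mathbb Q$. With $V=H^{2l+1}(F;\mathbb Q)=\operatorname{Hom}(\pi_{2l+1}(X),\mathbb Q)$, (F6) gives the exact sequence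
\begin{equation}\label{eq:serre}
H^{2l+1}(X;\mathbb Q)\to V\xrightarrow{\ t\ }H^{2l+2}(M;\mathbb Q)\xrightarrow{\ \varphi^*\ }H^{2l+2}(X;\mathbb Q).
\end{equation}
Choose $e_1,\dots,e_r\in H^{2l+2}(M;\mathbb Z)$ whose rational images form a basis of $\ker\varphi^*=\operatorname{im}t$. Each $\varphi^*e_i$ is torsion, so after scaling $\varphi^*e_i=0$ in $H^{2l+2}(X;\mathbb Z)$. Choose $z_1,\dots,z_s\in H^{2l+1}(X;\mathbb Z)$ whose images in $V$ form a basis of $\ker t$.

\emph{The new target.} Take the bundles $\eta_{e_i}$ of rank $l+1\ge2$ from Corollary~\ref{cor:SV}(V), with $d\ge\max(\dim X,\dim M,2l+2)$. Put $M_0=M$ and let $M_i$ be the sphere bundle of the pullback of $\eta_{e_i}$ to $M_{i-1}$; thus $M_r$ is the fiber product over $M$ of the $S(\eta_{e_i})$. Suppose $M_{i-1}$ is split and each of its spheres projects to $M$ either as a sphere $a$ of $M$ or as a constant. The pullback of $\eta_{e_i}$ along such a sphere is $a^*\eta_{e_i}$ or a pullback from a point, and is trivial in both cases. By Lemma~\ref{lem:split}, $M_i$ is split and its spheres have the same property. Hence $M'=M_r\times(S^{2l+1})^s$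 is split, and its new spheres have dimension $2l+1$.

\emph{The new map.} Since $\varphi^*\eta_{e_i}=\eta_{\varphi^*e_i}=\eta_0$ is trivial, $\varphi$ lifts to each $S(\eta_{e_i})$, hence to $M_r$. Corollary~\ref{cor:SV}(S) gives maps $X\to S^{2l+1}$ realizing $\mu_jz_j$ with $\mu_j\ge1$. Together we get $\varphi'\colon X\to M'$ over $M$. The fiber $(S^{2l+1})^{r+s}$ of $M'\to M$ is $2l$-connected, so $\pi_j(M')=\pi_j(M)$ for $j\le2l$, and $\varphi'$ is an isomorphism on $\pi_j\otimes\mathbb Q$ for $j\le2l$, both sides being zero for $j=2l$.

\emph{Degree $2l+1$.} Let $F'=(S^{2l+1})^{r+s}_{\mathbb Q}$ be the fiber of $M'_{\mathbb Q}\to M_{\mathbb Q}$. As $M_{\mathbb Q}$ has no homotopy in degrees $2l+1$ and $2l+2$, we have $\pi_{2l+1}(F')=\pi_{2l+1}(M')\otimes\mathbb Q$. So the dual of $\pi_{2l+1}(\varphi')\otimes\mathbb Q$ is the map $\rho\colon H^{2l+1}(F';\mathbb Q)\to V$ induced by $F\to F'$. Let $\sigma_1,\dots,\sigma_r,\tau_1,\dots,\tau_s$ be the fundamental classes of the factors of $F'$. By naturality of the transgression and (B2), $t\rho(\sigma_i)=\pm\lambda e_i$, and these form a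 basis of $\operatorname{im}t$. The class $\tau_j$ is the restriction of the class on $M'$ pulled back from the $j$-th sphere factor, which $\varphi'$ pulls back to $\mu_jz_j$. So $\rho(\tau_j)$ is the image of $\mu_jz_j$ in $V$, and these form a basis of $\ker t$. Hence the $\rho(\sigma_i)$ and $\rho(\tau_j)$ form a basis of $V$, and $\rho$ is an isomorphism.
\end{proof}

\section{Killing even cohomology}\label{sec:even}

An even-dimensional class on $X$ is, up to a multiple, the Euler class of a sphere bundle $X'\to X$, and it vanishes on $X'$. To carry $\mathcal P_n$ back from $X'$ to $X$ we need a map $\Omega X\to\Omega X'$, against the direction of the projection. By (B1) such a map arises from any self-map $f$ of $\Omega X$ with $vf$ null.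

\begin{example}\label{ex:circle}
Let $m=1$, let $e\colon\pi_2(X)\to\mathbb Z$ be onto, and let $X'$ be the circle bundle with Euler class $e\in H^2(X;\mathbb Z)$. Here $v=\partial\colon\Omega X\to U(1)=S^1$ is an $H$-map, and there is $\alpha\colon S^1\to\Omega X$ with $v\alpha=\mathrm{id}$. For $f=\mathrm{id}\cdot(\alpha v)^{-1}$ we get $vf=v\cdot(v\alpha v)^{-1}=v\cdot v^{-1}$, which is null. So $f=i\hat f$ with $\hat f\colon\Omega X\to\Omega X'$. On homotopy $f_*=1-\alpha_*v_*$ is the identity on $\ker v_*$, so $(v,\hat f)\colon\Omega X\to S^1\times\Omega X'$ is injective on homotopy groups. For $X=S^2$ and the Hopf bundle, $X'=S^3$, and we obtain $\mathcal P_k(S^2)$ for all $k$: use $v$ for $k=1$ and $\hat f\colon\Omega S^2\to\Omega S^3$ for $k=2$, and note that $\pi_k(\Omega S^2)$ is finite for $k\ge3$.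
\end{example}

For $m\ge2$ the equation $v\circ(u\cdot w)=(vu)\cdot(vw)$ is not available, since $v$ maps to a sphere. But $v=\omega\partial$ with $\partial$ an $H$-map, so the computation can be moved to $U(m)$. There the analogue of $vf$ is a map $U(m)\to S^{2m-1}$ that is zero in cohomology. The remaining obstructions to a null-homotopy are torsion, there are finitely many because $U(m)$ is a finite complex, and power maps kill them.

\begin{lemma}\label{lem:unitary}
Let $m\ge1$, let $\beta\colon S^{2m-1}\to U(m)$ be a map such that $\omega\beta$ has degree $D\ge1$, and let $h=[D]\cdot(\beta\omega)^{-1}\colon U(m)\to U(m)$. Then $\omega h[T]$ is null for some $T\ge1$.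
\end{lemma}

\begin{proof}
Recall that $H^*(U(m);\mathbb Z)=\Lambda[s_1,\dots,s_m]$ with $s_i$ primitive of degree $2i-1$, and that restriction to $U(m-1)$ sends $s_m$ to $0$ and $s_i$ to $s_i$ for $i<m$. Let $\sigma$ generate $H^{2m-1}(S^{2m-1};\mathbb Z)$. The class $\omega^*\sigma$ is a multiple of $s_m$ plus an element of $\Lambda[s_1,\dots,s_{m-1}]$, and it restricts to zero on $U(m-1)$. So it is a multiple of $s_m$, hence primitive, and by (F2)
\[
(\omega h)^*\sigma=h^*\omega^*\sigma=D\,\omega^*\sigma-\omega^*\beta^*\omega^*\sigma=D\,\omega^*\sigma-\omega^*(D\sigma)=0 .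
\]
For $m=1$ the target is $K(\mathbb Z,1)$ and $T=1$ works. Let $m\ge2$ and $Q=S^{2m-1}$. The map $[a]^*$ multiplies a product of $t$ generators by $a^t$. So if $A$ is finite with $aA=0$, then $[a]^*=0$ on $\tilde H^*(U(m);A)=\tilde H^*(U(m);\mathbb Z)\otimes A$. The image of $\omega h$ in $Q^{(2m-1)}=K(\mathbb Z,2m-1)$ is null by the computation above. Suppose $\omega h[T_j]$ becomes null in $Q^{(j)}$, $j\ge2m-1$. Then its image in $Q^{(j+1)}$ factors through the fiber $K(A,j+1)$, where $A=\pi_{j+1}(Q)$ is finite, by a class in $H^{j+1}(U(m);A)$. With $a=|A|$ this class is killed by $[a]^*$, so $\omega h[T_j][a]=\omega h[T_ja]$ becomes null in $Q^{(j+1)}$. For $j\ge\dim U(m)$, null in $Q^{(j)}$ means null in $Q$ by (F1).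
\end{proof}

The construction needs a class $\alpha$ with $v\alpha$ of nonzero degree, that is, an Euler class that is nonzero on $\pi_{2m}(X)$. When no such class exists, as for $X=S^3\times S^3$ and $m=3$, the situation is better: the class comes from a split complex and $v$ itself is null.

\begin{proposition}\label{prop:kill}
Let $X$ be a simply connected finite complex and $m\ge1$, with $H^{2i}(X;\mathbb Q)=0$ for $1\le i<m$ and $H^{2m}(X;\mathbb Q)\ne0$. There is a simply connected finite complex $X'$, the sphere bundle of a bundle $\eta$ of rank $m$ over $X$ with $c_m(\eta)\ne0$ rationally, such that $\mathcal P_n(X')$ implies $\mathcal P_n(X)$ for every $n$. Moreover $H^{2i}(X';\mathbb Q)=0$ for $1\le i<m$ and $\dim H^{2m}(X';\mathbb Q)=\dim H^{2m}(X;\mathbb Q)-1$.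
\end{proposition}

\begin{proof}
The last sentence follows from the rational Gysin sequence
\[
H^{j-2m}(X)\xrightarrow{\ c_m(\eta)\ }H^j(X)\to H^j(X')\to H^{j-2m+1}(X).
\]
For $j=2i<2m$ the last group has negative degree, so $H^{2i}(X')$ is a quotient of $H^{2i}(X)=0$. For $j=2m$ the last group is $H^1(X)=0$, so $H^{2m}(X')=H^{2m}(X)/\mathbb Qc_m(\eta)$. We use the notation $\partial,v,i$ of (B1).

\emph{Case 1: some $e\in H^{2m}(X;\mathbb Z)$ is nonzero on $\pi_{2m}(X)\otimes\mathbb Q$.} This always happens for $m=1$, where $H^2(X;\mathbb Z)=\operatorname{Hom}(\pi_2(X),\mathbb Z)\neq0$; we then choose $e$ surjective and $\lambda=1$. Let $\eta=\eta_e$, with $d\ge\max(\dim X,2m)$, and $X'=S(\eta)$, a simply connected finite complex by (B3). Since $c_m(\eta)=\lambda e$, (B2) gives $\alpha\colon S^{2m-1}\to\Omega X$ with $v\alpha$ of degree $D\ne0$, and $D\geq1$ after replacing $\alpha$ by $-\alpha$ if necessary. Let $h$ and $T$ be as in Lemma~\ref{lem:unitary} for $\beta=\partial\alpha$, and put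
\[
f=\bigl([D]\cdot(\alpha v)^{-1}\bigr)\circ[T]\colon\Omega X\to\Omega X .
\]
As $\partial$ is an $H$-map it commutes with power maps, and
\[
\partial\circ\bigl([D]\cdot(\alpha v)^{-1}\bigr)=([D]\partial)\cdot(\partial\alpha\omega\partial)^{-1}=h\partial,\qquad vf=\omega h\partial[T]=\omega h[T]\partial ,
\]
which is null. So $f=i\hat f$ for some $\hat f\colon\Omega X\to\Omega X'$. On homotopy groups $f_*\xi=T(D\xi-\alpha_*v_*\xi)$. Hence on $\pi_n\otimes\mathbb Q$ the map $i_*\hat f_*$ is multiplication by $TD\neq0$ on $\ker v_*$, and $\hat f_*$ is injective on $\ker v_*$.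

Let $\Psi\colon\Omega X'\to S(n)^b$ be injective on $\pi_n\otimes\mathbb Q$. If $n\ne2m-1$, then $\pi_n(S^{2m-1})\otimes\mathbb Q=0$, the kernel of $v_*$ is everything, and $\Psi\hat f$ is injective on $\pi_n\otimes\mathbb Q$. If $n=2m-1$, then $S(n)=S^{2m-1}$ and we use $(v,\Psi\hat f)\colon\Omega X\to S(n)^{1+b}$. An element $\xi$ of its kernel on $\pi_n\otimes\mathbb Q$ lies in $\ker v_*$ and has $\hat f_*\xi=0$, so $\xi=0$. In both cases $\mathcal P_n(X)$ holds.

\emph{Case 2: $m\ge2$ and every class in $H^{2m}(X;\mathbb Q)$ vanishes on $\pi_{2m}(X)$.} Proposition~\ref{prop:approx} with $l=m-1$ gives $\varphi\colon X\to M$, with $M$ split, spheres of dimension at most $2m-1$, and $\varphi$ an isomorphism on $\pi_j\otimes\mathbb Q$ for $j\le2m-1$. As $\pi_j(M)\otimes\mathbb Q=0$ for $j\ge2m$, the fiber $F$ of $\varphi_{\mathbb Q}$ is $(2m-1)$-connected with $\pi_{2m}(F)=\pi_{2m}(X)\otimes\mathbb Q$. In the exact sequence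
\[
H^{2m}(M;\mathbb Q)\to H^{2m}(X;\mathbb Q)\to H^{2m}(F;\mathbb Q)=\operatorname{Hom}(\pi_{2m}(X),\mathbb Q)
\]
of (F6) the second map is evaluation on $\pi_{2m}(X)$, which is zero. So the first map is onto, and there is $e\in H^{2m}(M;\mathbb Z)$ with $\varphi^*e\ne0$ rationally. Take $\eta_e$ with $d\ge\max(\dim M,2m)$, let $\eta=\varphi^*\eta_e$ and $X'=S(\eta)$. Then $c_m(\eta)=\lambda\varphi^*e\ne0$, and (B3) applies. By Lemma~\ref{lem:split} the map $i_M\colon\Omega S(\eta_e)\to\Omega M$ has a section $s_M$, so its connecting map $v_M=v_Mi_Ms_M$ is null. By naturality $v=v_M\circ\Omega\varphi$ is null, and the identity of $\Omega X$ lifts to $s\colon\Omega X\to\Omega X'$ with $is=\mathrm{id}$. If $\Psi\colon\Omega X'\to S(n)^b$ is injective on $\pi_n\otimes\mathbb Q$, so is $\Psi s$.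
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Fix $n\ge1$ and choose $l$ with $2l\ge n$. Apply Proposition~\ref{prop:kill} with $m=1$ until $H^2(\ ;\mathbb Q)=0$, then with $m=2$ until $H^4(\ ;\mathbb Q)=0$, and so on up to $m=l$. Each round is finite, since each step lowers the finite dimension of $H^{2m}$ by one, and it does not disturb the lower even degrees. We obtain simply connected finite complexes $X=X_0\leftarrow X_1\leftarrow\dots\leftarrow X_r=Z$ with $H^{2i}(Z;\mathbb Q)=0$ for $1\le i\le l$, such that $\mathcal P_n(X_{j+1})$ implies $\mathcal P_n(X_j)$. By Proposition~\ref{prop:approx} there is a map from $Z$ to a split complex $M$ that is an isomorphism on $\pi_{n+1}\otimes\mathbb Q$, as $n+1\le2l+1$. So $\Omega Z\to\Omega M\simeq\prod_i\Omega S^{2k_i+1}$ is an isomorphism on $\pi_n\otimes\mathbb Q$. If $n$ is odd both sides vanish and $\mathcal P_n(Z)$ holds with $b=0$. If $n$ is even, project to the factors with $2k_i=n$, which are copies of $S(n)$ and carry all of $\pi_n\otimes\mathbb Q$. Thus $\mathcal P_n(Z)$ holds, and hence $\mathcal P_n(X)$.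
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By (F4), $X$ has finitely generated homotopy groups, and by Theorem~\ref{thm:finite} it satisfies $\mathcal P_k(X)$ for all $k$. Apply Theorem~\ref{thm:index} with $B=X$.
\end{proof}

\begin{remark}
The finite dimension of $X$ was used only through the condition $d\ge\dim X$ in Corollary~\ref{cor:SV}. For $K(\mathbb Z,3)$, which has $H^2=0$, this is the step that fails: a map $K(\mathbb Z,3)\to S^3$ realizing a nonzero multiple of the fundamental class would loop to a map excluded in Example~\ref{ex:two}.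
\end{remark}

\section{The converse, and spaces of finite type}\label{sec:converse}

Theorem~\ref{thm:converse} rests on a converse of Proposition~\ref{prop:stable}. If a chain \eqref{eq:chain} does not stabilize, we twist the maps of the Postnikov tower by self-equivalences, chosen by a diagonal argument so that the twisted tower has a different limit. The diagonal argument needs countable groups.

\begin{lemma}\label{lem:countable}
Let $Y=\Omega B'$ with $B'$ simply connected. Suppose all $\Gamma_n=\operatorname{Aut}(Y^{(n)})$ are countable and $\operatorname{SNT}(Y)=*$. Then for each $k$ there is $m\ge k$ with $I_k^m=I_k^\infty$.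
\end{lemma}

\begin{proof}
\emph{Step 1: for every sequence $\theta_n\in\Gamma_n$ there are $t_n\in\Gamma_n$ with $t_n=\theta_nt_{n+1}^{(n)}$.} Let $Y'$ be a CW approximation of the homotopy limit of the tower with maps $\theta_np_n\colon Y^{(n+1)}\to Y^{(n)}$. The map $\theta_np_n$ is an isomorphism on $\pi_i$ for $i\le n$, so, as in Lemma~\ref{lem:realize}, the projections $\varphi_n\colon Y'\to Y^{(n)}$ are isomorphisms on $\pi_i$ for $i\le n$; and $\theta_np_n\varphi_{n+1}=\varphi_n$. Hence $Y'^{(n)}\simeq Y^{(n)}$ for all $n$, and by hypothesis there is an equivalence $G\colon Y\to Y'$. By (F1), $\varphi_nG=t_nq_n$ for a unique $t_n$, and $t_n\in\Gamma_n$ as it is bijective on homotopy groups. Now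
\[
t_nq_n=\theta_np_n\varphi_{n+1}G=\theta_np_nt_{n+1}q_{n+1}=\theta_nt_{n+1}^{(n)}q_n,
\]
and (F1) lets us cancel $q_n$.

\emph{Step 2: the chain $(I_k^m)_{m\ge k}$ stabilizes.} Otherwise there are infinitely many jumps $m_1<m_2<\cdots$, that is, indices with $I_k^{m+1}\ne I_k^m$. Enumerate $\Gamma_k=\{g_1,g_2,\dots\}$, with repetitions if necessary. Choose $h_m\in I_k^m$ for $m=k,k+1,\dots$ as follows. If $m$ is not a jump, $h_m=1$. If $m=m_i$, the cosets $h_k\cdots h_{m-1}hI_k^{m+1}$ with $h\in I_k^m$ are at least two in number, and we choose $h_m$ so that $g_i\notin h_k\cdots h_mI_k^{m+1}$. Let $\theta_m\in\Gamma_m$ have image $h_m$ for $m\ge k$, let $\theta_m=1$ for $m<k$, and take $t_n$ from Step 1. Iterating the relation and truncating to $\Gamma_k$ gives $t_k=h_k\cdots h_mt_{m+1}^{(k)}\in h_k\cdots h_mI_k^{m+1}$ for all $m\ge k$. For $m=m_i$ this yields $t_k\ne g_i$, for every $i$, a contradiction.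

Step 2 holds for every $k$, so Proposition~\ref{prop:stable} identifies the eventual value as $I_k^\infty$.
\end{proof}

\begin{proposition}\label{prop:onek}
Let $B$ be simply connected with finitely generated homotopy groups and let $k\ge1$. If $\operatorname{SNT}(\Omega B\times\Omega S^{k+1})=*$, then $\mathcal P_k(B)$ holds.
\end{proposition}

\begin{proof}
Let $Y=\Omega B\times\Omega S^{k+1}=\Omega(B\times S^{k+1})$. The groups $\Gamma_n$ are countable. Indeed, for $K=Y^{(n)}$ the kernel of the homomorphism $[K,Y^{(i)}]\to[K,Y^{(i-1)}]$ is an image of $H^i(K;\pi_i(Y))$ by (F3), and this group is finitely generated by (F4); so $[K,Y^{(i)}]$ is countable by induction on $i$. Take $m\ge k$ with $I_k^m=I_k^\infty$ from Lemma~\ref{lem:countable}.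

Let $x\in\operatorname{Hom}(\pi_k(\Omega B),\mathbb Z)$. By (F5) a nonzero multiple of $x$ is induced by a class in $H^k(\Omega B;\mathbb Z)=H^k((\Omega B)^{(m)};\mathbb Z)$. For $k\ge2$, Lemma~\ref{lem:compress} with $W=S(k)$, $w=\iota$, $d=m$ gives a map $K(\mathbb Z,k)\to S(k)^{(m)}$ that is nonzero on $\pi_k$; for $k=1$ use the identity of $K(\mathbb Z,1)=S^1$. The composite
\[
r\colon(\Omega B)^{(m)}\to K(\mathbb Z,k)\to S(k)^{(m)}\xrightarrow{E^{(m)}}(\Omega S^{k+1})^{(m)}
\]
induces $\lambda x$ on $\pi_k$ for some $\lambda\ne0$. The shear $(b,s)\mapsto(b,s\cdot r(b))$ of $Y^{(m)}=(\Omega B)^{(m)}\times(\Omega S^{k+1})^{(m)}$ induces $(\xi,\sigma)\mapsto(\xi,\sigma+r_*\xi)$ on homotopy groups, so it lies in $\Gamma_m$. Its image in $\Gamma_k$ is the truncation of some $F\in\operatorname{Aut}(Y)$, and $F$ acts on $\pi_k(Y)$ as the shear does. Therefore the component $\Omega B\to Y\xrightarrow{F}Y\to\Omega S^{k+1}$ induces $\lambda x$ on $\pi_k$. For odd $k$ compose it with $\delta$ from \eqref{eq:delta}. We obtain a map $\Omega B\to S(k)$ inducing a nonzero multiple of $x$. As $x$ runs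 over a basis of $\operatorname{Hom}(\pi_k(\Omega B),\mathbb Z)$, these maps combine to one that is injective on $\pi_k\otimes\mathbb Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
(i)$\Rightarrow$(ii): Theorem~\ref{thm:finite} gives $\mathcal P_k(W)$ for all $k$. The product of the maps for $B$ and for $W$ gives $\mathcal P_k(B\times W)$, and Theorem~\ref{thm:index} applies to $B\times W$. (ii)$\Rightarrow$(iii): take $W=S^{k+1}$. (iii)$\Rightarrow$(i): this is Proposition~\ref{prop:onek}.
\end{proof}

\begin{example}\label{ex:sharp}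
``Finite'' cannot be weakened to ``finite type'' in Theorem~\ref{thm:main}. For $B=K(\mathbb Z,3)$ the statement $\mathcal P_2(B)$ fails by Example~\ref{ex:two}, so Proposition~\ref{prop:onek} with $k=2$ gives
\[
\operatorname{SNT}\bigl(\Omega(K(\mathbb Z,3)\times S^3)\bigr)=\operatorname{SNT}(\mathbb CP^\infty\times\Omega S^3)\ne*,
\]
although $K(\mathbb Z,3)\times S^3$ is simply connected and of finite type.
\end{example}

\begin{thebibliography}{1}

\bibitem{SNT}
\emph{On spaces of the same strong $n$-type},
\texttt{http://www.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak hha/\allowbreak 1999/\allowbreak 0001/\allowbreak 0001/\allowbreak HHA-1999-0001-0001-a010.pdf}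

\end{thebibliography}
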